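# Zero error against vanishing error: a network with independent sources and a capacity gap

## 1. A capacity gap with six independent sources

Fix an integer $r\ge 2$ and put $q=2^r$. Choose reals $\tau,\gamma$ with
$$\tau>\frac rq,\qquad \gamma>2r-1+\frac1q,\qquad \tau+\gamma<2r. \tag{1}$$
Such a choice exists: the two lower bounds have sum $\frac rq+2r-1+\frac1q$, and this is less than $2r$ exactly when $r+1<q=2^r$, which is true for every $r\ge2$.

**Theorem 1.** Let $\mathcal I=\mathcal I(r,\tau,\gamma)$ be the network coding instance with six independent sources described in Section 3. Then $\mathrm{Cap}_\varepsilon(\mathcal I)=r$, and $\mathcal I$ is $(\varepsilon,r)$-feasible for all $\varepsilon>0$. But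
$$\mathrm{Cap}_0(\mathcal I)\le\frac{6r+\tau+\gamma}{8}<r .$$
In particular $\mathcal I$ is not $(0,r)$-feasible.

The feasibility terms are defined in Section 2. In words: on this network, messages can be sent at rate $r$ with error probability as small as we like, yet no code that is never wrong gets above a rate strictly below $r$.

A concrete case is $r=4$, $q=16$, $\tau=\frac12$, $\gamma=\frac{29}4$. Condition (1) reads $\frac12>\frac14$, $7.25>7.0625$, $7.75<8$. So the instance is $(\varepsilon,4)$-feasible for every $\varepsilon>0$, and it is not $(0,R)$-feasible for any $R>\frac{24+7.75}{8}=\frac{127}{32}=3.96875$.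

The theorem answers a question from the paper "Network Coding: Is zero error always possible?" (doi:10.1109/allerton.2011.6120342): is every instance with independent sources that is $(\varepsilon,R)$-feasible for all $\varepsilon>0$ also $(0,R)$-feasible? By Theorem 1 the answer is no. The two notions are known to agree for multicast network coding, for instances in which all sources originate at the same node (Chan and Grant), and for index coding instances.

## 2. Instances, codes, feasibility

For a real number $m\ge1$ write $[m]=\{1,2,\dots,\lfloor m\rfloor\}$. Logarithms are to base 2 and entropies are in bits.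

**Definition (instance).** A network coding instance consists of a directed acyclic graph $(\mathcal V,\mathcal E)$ with a capacity $c_e>0$ on each edge $e$; source nodes $s_1,\dots,s_\nu$; and terminal nodes, each of which demands some subset of the sources.

**Definition (code).** For a rate $R$ and block length $n$, source $s_i$ holds a message $X_i$ uniform on $[2^{Rn}]$, and $X_1,\dots,X_\nu$ are mutually independent. A code of block length $n$ assigns to each edge $e$ from a node $w$ to a node $w'$ a function with values in $[2^{c_en}]$, computed from the messages originating at $w$ and the values on the edges entering $w$. It assigns to each terminal a decoding function, which computes estimates of the demanded messages from the values on its incoming edges. Codes are deterministic.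

**Definition (feasibility).** The instance is $(\varepsilon,R,n)$-feasible if some code of block length $n$ lets all terminals decode all demanded messages correctly, simultaneously, with probability at least $1-\varepsilon$. It is $(\varepsilon,R)$-feasible if for every $\delta>0$ and every $n_0$ there is some $n\ge n_0$ for which it is $(\varepsilon,R-\delta,n)$-feasible. (Only $\delta<R$ matters; at rate zero there is one message and nothing to do.) $\mathrm{Cap}_\varepsilon(\mathcal I)$ is the supremum of the $R$ for which $\mathcal I$ is $(\varepsilon,R)$-feasible for all $\varepsilon>0$, and $\mathrm{Cap}_0(\mathcal I)$ is the supremum of the $R$ for which it is $(0,R)$-feasible. In $\mathrm{Cap}_\varepsilon$ the letter $\varepsilon$ is a label, not a number.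

Every message tuple has positive probability. So $\varepsilon=0$ means that the code is correct on *every* tuple of the full product set $[2^{Rn}]^\nu$. The proof below turns on this.

**Example (one edge).** Take one edge $s\to t$ of capacity $c$. With $m$ messages, zero error needs $m\le 2^{cn}$. With error $\varepsilon$, the correctly decoded messages travel as distinct edge values, so $(1-\varepsilon)m\le 2^{cn}$. At a fixed block length error helps by a factor up to $1/(1-\varepsilon)$, but its effect on the rate is $\frac1n\log\frac1{1-\varepsilon}\to0$. Both capacities equal $c$.

From information theory we use the chain rule $H(X,Y)=H(X)+H(Y|X)$; that conditioning does not increase entropy; that $H(X)\le\log(\text{number of values of }X)$; that $I(X;Y|Z)=H(X|Z)-H(X|Y,Z)=H(X|Z)+H(Y|Z)-H(X,Y|Z)\ge 0$, with equality exactly when $X,Y$ are conditionally independent given $Z$; and Hoeffding's inequality $P(J>(p+\eta)n)\le e^{-2\eta^2n}$ for $J\sim\mathrm{Bin}(n,p)$ and $\eta>0$.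

## 3. The network

**Sources.** Six, at six distinct nodes without incoming edges: $C_0,C_1,U,V,K,L$. The same letter denotes the node and its message, and lower-case letters denote values of messages. Write $C=(C_0,C_1)$.

**Relays.** Node $p_T$ has incoming edges from $C_0,C_1$; node $p_M$ from $C_0,C_1,U,K$; node $p_N$ from $C_0,C_1,V,L$; node $p_D$ from $C_0,C_1,U,V$.

**Special edges.**

| edge | capacity | its value is called |
|---|---|---|
| $p_T\to t_0$ | $\tau$ | $T$ |
| $p_M\to q_M$ | $r$ | $M$ |
| $p_N\to q_N$ | $r$ | $N$ |
| $p_D\to q_D$ | $2r$ | $D$ |
| $p_D\to t_C$ | $\gamma$ | $E$ |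

Each of $q_M,q_N,q_D$ has only this one incoming edge; their outgoing edges have capacities $r,r,2r$ respectively. All edges leaving source nodes have capacity $r$.

**Terminals.**

| terminal | incoming edges from | demands |
|---|---|---|
| $t_0$ | $U,K,q_M,p_T,V,L,q_N$ | $C_0,C_1$ |
| $t_K$ | $U,q_M,q_D$ | $K$ |
| $t_L$ | $V,q_N,q_D$ | $L$ |
| $t_V$ | $C_0,C_1,U,q_D$ | $V$ |
| $t_U$ | $C_0,C_1,V,q_D$ | $U$ |
| $t_C$ | $q_D$, and $p_D$ (the edge $E$) | $C_0,C_1$ |

The graph is acyclic: edges go from sources to $p$-nodes, then to $q$-nodes, then to terminals, sometimes skipping a layer. In any code,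
$$T\text{ is a function of }C;\quad M\text{ of }(C,U,K);\quad N\text{ of }(C,V,L);\quad D\text{ and }E\text{ of }(C,U,V), \tag{2}$$
each value on an edge leaving a source node is a function of that source's message, and each value on an edge leaving $q_M,q_N,q_D$ is a function of $M,N,D$ respectively.

## 4. Passing to the good messages, and why independence blocks it

The natural attempt to prove that the capacities agree is to take a code with small error, let $G$ be the set of message tuples that it decodes correctly, and use only messages from $G$.

**One source.** Suppose $\nu=1$ and the instance is $(\varepsilon,R)$-feasible for some $\varepsilon<1$. Let $0<\delta<R$. A code of rate $R-\delta/2$ has $|G|\ge(1-\varepsilon)\lfloor 2^{(R-\delta/2)n}\rfloor$, which is at least $\lfloor 2^{(R-\delta)n}\rfloor$ for large $n$. Relabel that many elements of $G$ as the new messages; the code never errs on them. So the instance is $(0,R)$-feasible.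

**All sources at one node.** Now let $\nu$ be arbitrary, with all messages at the same node, and suppose the instance is $(\frac14,R)$-feasible. Take $0<\delta<R$, a code with $m=\lfloor2^{(R-\delta/2)n}\rfloor$ messages per source and error at most $\frac14$, and put $m'=\lfloor 2^{(R-\delta)n}\rfloor$, $\theta=\lceil \nu Rn\rceil+1$. For $n$ large, $m'\theta\le m$ and $(1-\theta/m)^{-\nu}\le2$.

Let $\pi_1,\dots,\pi_\nu$ be independent uniformly random permutations of $[m]$. The bin of a new message $w\in[m']$ of source $i$ is $\{\pi_i((w-1)\theta+j):1\le j\le\theta\}$. For fixed $(w_1,\dots,w_\nu)$ look at the tuples $x^{j}=(\pi_i((w_i-1)\theta+j))_{i}$ for $j=1,\dots,\theta$. Given $x^1,\dots,x^{j-1}$, the tuple $x^j$ is uniform on a product of $\nu$ sets of size $m-j+1\ge m-\theta$, and at most $\frac14m^\nu$ tuples lie outside $G$. So $x^j\notin G$ has conditional probability at most $\frac14(1-\theta/m)^{-\nu}\le\frac12$, and all $\theta$ tuples miss $G$ with probability at most $2^{-\theta}$. Since $(m')^\nu2^{-\theta}<1$, some choice of permutations puts, for every $(w_1,\dots,w_\nu)$, a good tuple into the product of the corresponding bins. The common source node sees all the $w_i$,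 picks that good tuple, and runs the given code on it. A terminal recovers $x_i$ and reads off the bin $w_i$. The error is zero.

**The exact point where this stops.** In the last argument the representative $x_i$ depends on *all* of $w_1,\dots,w_\nu$. If the sources sit at different nodes, source $i$ must choose $x_i$ from $w_i$ alone. The same method would then need a product $A_1\times\dots\times A_\nu\subseteq G$ with large factors, and density of $G$ does not supply one.

**Example (a dense set without large products).** Let $0<\varepsilon<\frac12$, $m\ge2$, and let $s\ge 1+\frac{2\ln m}\varepsilon$ be an integer. There is $G\subseteq[m]^2$ with $|G|\ge(1-2\varepsilon)m^2$ that contains no $A\times B$ with $|A|=|B|=s$. To see this, delete each pair independently with probability $\varepsilon$. By Markov's inequality, at least $2\varepsilon m^2$ pairs are deleted with probability at most $\frac12$. The expected number of surviving $s\times s$ products is at most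
$$m^{2s}(1-\varepsilon)^{s^2}\le e^{-s(\varepsilon s-2\ln m)}\le e^{-s\varepsilon}\le m^{-2}\le\tfrac14 .$$
Since $\frac12+\frac14<1$, a suitable $G$ exists. With $m\approx2^{Rn}$ and $\varepsilon$ fixed, the factors have size only linear in $n$.

This shows that the method fails, not that the statement does: another code might avoid errors. To refute the statement we need a constraint that binds every zero-error code and that some code with small error violates.

## 5. A line, a quadratic, and their two intersection points

The violation comes from a small configuration over $\mathbb F_q$, $q=2^r$. Let $c_0,c_1,u,v$ be independent and uniform on $\mathbb F_q$, and put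
$$f(x)=c_0+c_1x,\qquad g(x)=f(x)+(x-u)(x-v)=x^2+d_1x+d_0,$$
$$d_1=c_1-u-v,\qquad d_0=c_0+uv .$$
So $f$ is a line, $g$ is a monic quadratic, and their graphs meet above $u$ and $v$. Let $C$ be the line, $D$ the quadratic, and let $A=(u,f(u))$ and $B=(v,f(v))$ be the points. We compute five quantities.

*(i)* $I(A;B|C)=0$: given the line, $A$ is a function of $u$ and $B$ is a function of $v$.

*(ii)* $H(C|A,B)=\frac rq$. If $u\ne v$, two points determine the line. If $u=v$, which has probability $\frac1q$, the line is uniform among the $q$ lines of the form $c_0+c_1x$ through the point.

*(iii)* Given $D=d$, the pair $(u,v)$ is uniform on $\mathbb F_q^2$, because each pair is compatible with exactly one line, namely $c_1=d_1+u+v$, $c_0=d_0-uv$. The line determines the unordered pair of roots of $g-f$, and conversely. Hence $H(C|D)=2r-H(u,v|C,D)=2r-(1-\frac1q)$, since one bit of order is lost exactly when $u\neq v$.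

*(iv)* $H(C|A,D)=r$. The point is $(u,g(u))$, so knowing $(A,D)$ is knowing $(u,D)$. Then $v$ is uniform, and $c_1=d_1+u+v$ shows that the line and $v$ determine each other.

*(v)* $H(C|B,D)=r$ in the same way.

Therefore
$$H(C|A,D)+H(C|B,D)-H(C|D)=1-\frac1q>0. \tag{3}$$

**Example ($q=4$).** Take $d_0=d_1=0$, so $g=x^2$ and $f=(u+v)x+uv$ (signs do not matter in characteristic 2). The 4 pairs with $u=v$ give the 4 constant lines, once each. The other 12 pairs give 6 lines, twice each. So $H(C|D=d)=\frac4{16}\cdot4+\frac{12}{16}\cdot3=3.25$, while $H(C|A,D)+H(C|B,D)=4$ and $H(C|A,B)=\frac12$.

In Section 7 we prove that zero error at $t_0$ forces the left side of (3), for the code's variables, to be at most $0$. The configuration violates this by $1-\frac1q$ bit. It misses the hypothesis "$A,B$ determine $C$" by only $\frac rq$ bit, because of the rare coincidence $u=v$. If we use $n$ independent copies and supply a hash $T$ of $C$ of about $\frac rqn$ bits, then $C$ is determined up to a vanishing error probability. Each copy has then spent $\frac rq$ to gain $1-\frac1q$. The gain exceeds the cost exactly when $r+1<q$, which is where (1) comes from. For $r=1$, $q=2$ the two are equal, so that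 case is excluded.

The network of Section 3 is built so that its demands translate entropies of this kind into rates. The messages $K,L$ are masks on the values $f(u),f(v)$.

## 6. A code at rate $r$ with exponentially small error

We prove that $\mathcal I$ is $(\varepsilon,r)$-feasible for every $\varepsilon>0$.

**Step 1: the code at rate exactly $r$.** This step runs the configuration of Section 5 in each of $n$ coordinates. Identify $[2^{rn}]$ with $\mathbb F_q^n$, so the messages $c_0,c_1,u,v,k,l$ are independent and uniform on $\mathbb F_q^n$. With all operations coordinatewise, set
$$y=c_0+c_1u,\quad z=c_0+c_1v,\quad M=y+k,\quad N=z+l,$$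
$$D=(d_0,d_1),\quad d_1=c_1-u-v,\quad d_0=c_0+uv .$$
All other edges, except $T$ and $E$, which are defined below, simply forward what they receive. Here $M,N$ have $2^{rn}$ values and $D$ has $2^{2rn}$, so capacities are respected. In each coordinate $x^2+d_1x+d_0=(c_0+c_1x)+(x-u)(x-v)$; evaluating at $x=u$ and $x=v$ gives
$$y=d_0+d_1u+u^2,\qquad z=d_0+d_1v+v^2. \tag{4}$$

**Step 2: four terminals never err.** By (4), $t_K$, which knows $u,M,D$, computes $k=M-(d_0+d_1u+u^2)$, and $t_L$, which knows $v,N,D$, computes $l=N-(d_0+d_1v+v^2)$. From $c_1,d_1,u$ terminal $t_V$ computes $v=c_1-d_1-u$, and $t_U$ computes $u=c_1-d_1-v$ in the same way.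

**Step 3: the good event.** Errors will occur only when $u$ and $v$ agree in too many coordinates. By (1) we can choose $\eta>0$ with
$$\Bigl(\frac1q+\eta\Bigr)r<\tau,\qquad 2r-1+\frac1q+\eta\le\gamma .$$
Let $J=\#\{i:u_i=v_i\}\sim\mathrm{Bin}(n,\frac1q)$ and let $\mathcal F$ be the event $J\le(\frac1q+\eta)n$. Hoeffding's inequality gives $P(\mathcal F^c)\le e^{-2\eta^2n}$.

**Step 4: terminal $t_C$ is correct on $\mathcal F$.** We show that for each $d$ only about $2^{(2r-1+1/q)n}$ values of $c$ matter, so that an index of rate $\gamma$ suffices. Call $(u,v)$ consistent with $(c,d)$ if $(c,u,v)$ produces $d$, that is, if for all $i$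
$$(x-u_i)(x-v_i)=x^2-(c_{1,i}-d_{1,i})x+(d_{0,i}-c_{0,i}) .$$
By unique factorization, if one pair $(u,v)$ is consistent with $(c,d)$, then the consistent pairs are exactly those obtained by swapping $u_i$ and $v_i$ in some coordinates. There are $2^{n-J}$ of them, with the $J$ of this $(u,v)$. On the other hand, for fixed $d$ every pair is consistent with exactly one $c$, namely $c_1=d_1+u+v$, $c_0=d_0-uv$.

Let $\mathcal L_d$ be the set of $c$ that arise, together with $d$, from some $(u,v)$ satisfying $\mathcal F$. Each $c\in\mathcal L_d$ has at least $2^{(1-1/q-\eta)n}$ consistent pairs, the sets of pairs are disjoint for different $c$, and there are $q^{2n}=2^{2rn}$ pairs in total. Hence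
$$|\mathcal L_d|\le2^{(2r-1+1/q+\eta)n}\le2^{\gamma n},$$
and, being an integer, $|\mathcal L_d|\le\lfloor2^{\gamma n}\rfloor$. Let $E$ be the index of $c$ in a fixed enumeration of $\mathcal L_d$, or $1$ if $c\notin\mathcal L_d$; node $p_D$ knows $c,u,v$ and can compute it. On $\mathcal F$ we have $c\in\mathcal L_d$, and $t_C$ recovers $c$ from $D$ and $E$.

**Step 5: terminal $t_0$ errs with exponentially small probability on $\mathcal F$.** Terminal $t_0$ knows $u,v$, $y=M-k$, $z=N-l$ and $T$. Where $u_i\ne v_i$, the values $y_i,z_i$ determine $(c_{0,i},c_{1,i})$. Where $u_i=v_i$, exactly $q$ values are possible: any $c_{1,i}$, with $c_{0,i}=y_i-c_{1,i}u_i$. So exactly $q^J$ candidates for $c$ remain, the true one among them, and the candidate set depends only on $(c,u,v)$. Let $T=h(c)$ with $h:\mathbb F_q^{2n}\to[2^{\tau n}]$ chosen uniformly at random, and let $t_0$ output the candidate with hash $T$ if it is unique. For fixed $(c,u,v)$ satisfying $\mathcal F$, a given wrong candidate has hash $T$ with probability $1/\lfloor2^{\tau n}\rfloor$. By the union bound and $\lfloor x\rfloor\ge x/2$ for $x\ge1$, the probability, averaged over $h$, that $\mathcal F$ holds and $t_0$ fails is at most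
$$\frac{q^{(1/q+\eta)n}}{\lfloor2^{\tau n}\rfloor}\le2\cdot2^{-(\tau-r(1/q+\eta))n}.$$
Some fixed $h$ does at least as well as this average. Fix it. Then for every $n$ the instance is $(\varepsilon_n,r,n)$-feasible with
$$\varepsilon_n\le e^{-2\eta^2n}+2\cdot2^{-(\tau-r(1/q+\eta))n}, \tag{5}$$
and this tends to $0$ exponentially fast.

**Step 6: rates below $r$.** The definition of $(\varepsilon,r)$-feasibility asks for codes of rate $r-\delta$, whose message sets are smaller, so we embed them. Let $0<\delta<r$ and $m=\lfloor2^{(r-\delta)n}\rfloor\le q^n$. Precompose each source with an independent uniformly random injection $[m]\to\mathbb F_q^n$; terminals invert the injections after decoding. For each fixed tuple in $[m]^6$ the image tuple is uniform on $(\mathbb F_q^n)^6$. So the error probability, averaged over messages and injections, is at most that of the code above, and some fixed injections give error at most $\varepsilon_n$. Thus $\mathcal I$ is $(\varepsilon_n,r-\delta,n)$-feasible for all $n$, and hence $(\varepsilon,r)$-feasible for every $\varepsilon>0$.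

## 7. The entropy inequality that zero error forces

Consider a zero-error code of block length $n$ on $\mathcal I$, with each message uniform on a set of size $m$ and all messages independent. Put
$$A=(U,K,M,T),\qquad B=(V,L,N).$$
By (2), $A$ is a function of $(C,U,K)$ and $B$ is a function of $(C,V,L)$. Everything that $t_0$ receives is a function of $(A,B)$, and $t_0$ never errs. So there is a function $\varphi$ with
$$\varphi(A,B)=C\quad\text{for every message tuple }(c,u,v,k,l). \tag{6}$$

**Lemma 2.** $H(C|A,D)+H(C|B,D)\le H(C|D)$.

*Proof.*

**Step 1: resample.** We want $A$ and $B$ to be conditionally independent given $(C,D)$, which they need not be, because $D$ depends on both $U$ and $V$. So replace them by copies. Let $(C,D)$ have its true law and, given $(C,D)$, draw $A'$ and $B'$ independently from $P_{A|C,D}$ and $P_{B|C,D}$. Then $(A',C,D)$ has the same law as $(A,C,D)$, and $(B',C,D)$ has the same law as $(B,C,D)$.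

**Step 2: the copies still determine $C$.** Suppose $(c,d,a,b)$ has positive probability under the new law. Then $(a,c)$ has positive probability under the true law, so there are $u,k$ such that $a$ is the value of $A$ at $(c,u,k)$. Likewise there are $v,l$ such that $b$ is the value of $B$ at $(c,v,l)$. Because the sources are independent, $(c,u,v,k,l)$ is a legitimate message tuple. It need not produce the value $d$, but that is not needed: (6) gives $\varphi(a,b)=c$. Hence $C=\varphi(A',B')$ almost surely.

**Step 3: count entropy.** By the chain rule and conditional independence, and then by Step 2,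
$$H(C|D)+H(A|C,D)+H(B|C,D)=H(A',B',C|D)=H(A',B'|D)\le H(A|D)+H(B|D).$$
The last inequality uses $H(A'|D)=H(A|D)$ and $H(B'|D)=H(B|D)$. Rearranging,
$$H(C|D)\le I(A;C|D)+I(B;C|D)=2H(C|D)-H(C|A,D)-H(C|B,D),$$
which is the claim. $\square$

**Where vanishing error drops out of the argument.** Step 2 applies (6) to a tuple with no regard for its probability. In the configuration of Section 5, given the line and the quadratic, resampling picks a root of $g-f$ for $A'$ and, independently, a root for $B'$. If $u_i\ne v_i$, the two picks coincide with probability $\frac12$. So in $n$ coordinates the expected number of coincidences is $\bigl(\frac1q+\frac12(1-\frac1q)\bigr)n$, far above the roughly $\frac nq$ of the true law. The resampled pair lands on tuples that have exponentially small probability under the true law. The code of Section 6 may fail on them; a zero-error code may not.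

The code of Section 6 at rate $r$ does violate the inequality of Lemma 2. For it $H(C|D)=(2r-1+\frac1q)n$ and $H(C|B,D)=rn$, coordinate by coordinate from Section 5, since by (4) the pair $(B,D)$ is equivalent to $(V,L,D)$ and $L$ is independent of the rest. Similarly $H(C|A,D)=H(C|U,K,T,D)\ge H(C|U,D)-H(T)\ge(r-\tau)n$. So the left side exceeds the right side by at least $(1-\frac1q-\tau)n$, and this is positive because (1) gives $\tau<2r-\gamma<1-\frac1q$. Meanwhile $I(A;B|C)=0$ exactly, and Fano's inequality with (5) shows $H(C|A,B)\to0$. So no argument that tolerates a small $H(C|A,B)$ can replace the exact condition (6).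

**Remark (the form of the inequality).** The proof of Lemma 2 uses only $I(A;B|C)=0=H(C|A,B)$. Under these two hypotheses
$$I(A;B)=I(A;C)+I(A;B|C)-I(A;C|B)=H(C)-H(C|A)-H(C|B),$$
because $I(A;C|B)=H(C|B)-H(C|A,B)=H(C|B)$. Hence
$$I(C;D|A)+I(C;D|B)+I(A;B)=H(C)-H(C|A,D)-H(C|B,D),$$
and Lemma 2 is equivalent to the Ingleton-type inequality $I(C;D)\le I(C;D|A)+I(C;D|B)+I(A;B)$ of Kaced and Romashchenko, who showed that, under these hypotheses, it holds for entropic but not for all almost-entropic vectors. In $\mathcal I$ the condition $I(A;B|C)=0$ comes from source independence, and $H(C|A,B)=0$ is zero-error decoding at $t_0$. Our proof does not rely on their results.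

## 8. The two upper bounds

**Step 1: demands become entropy bounds.** Take a zero-error code of block length $n$ with $m$ messages per source, and let $\rho=\log m$. Each of the other five terminals gives one bound.

- By $t_V$, $V$ is a function of $(C,U,D)$. Since $(A,C,D)$ contains $C,U,K,D$, we get $H(A,C,D)\ge H(C,U,K,V)=5\rho$.
- By $t_K$, $K$ is a function of $(U,M,D)$. Hence $H(A,D)=H(U,M,T,D)\le\rho+rn+\tau n+2rn$.
- By $t_U$, $U$ is a function of $(C,V,D)$. Hence $H(B,C,D)\ge H(C,V,L,U)=5\rho$.
- By $t_L$, $L$ is a function of $(V,N,D)$. Hence $H(B,D)=H(V,N,D)\le\rho+rn+2rn$.
- By $t_C$, $C$ is a function of $(D,E)$. Hence $H(C|D)\le H(E|D)+H(C|D,E)\le H(E)\le\gamma n$.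

**Step 2: insert into Lemma 2.** By the chain rule,
$$H(C|A,D)=H(A,C,D)-H(A,D)\ge4\rho-(3r+\tau)n,\qquad H(C|B,D)\ge4\rho-3rn .$$
Lemma 2 and $H(C|D)\le\gamma n$ give
$$8\rho\le(6r+\tau+\gamma)\,n. \tag{7}$$

**Step 3: the zero-error capacity.** Suppose $\mathcal I$ is $(0,R)$-feasible with $R>0$. For every $\delta\in(0,R)$ there are arbitrarily large $n$ for which (7) holds with $\rho=\log\lfloor2^{(R-\delta)n}\rfloor\ge(R-\delta)n-1$. Divide by $n$, let $n\to\infty$ and then $\delta\to0$: $R\le(6r+\tau+\gamma)/8$. This is less than $r$ because $\tau+\gamma<2r$.

**Step 4: $\mathrm{Cap}_\varepsilon(\mathcal I)\le r$.** Consider a code showing $(\varepsilon,R-\delta,n)$-feasibility, with $\varepsilon<1$ and $0<\delta<R$. Fix all messages except $K$ in such a way that the success probability over $K$ is still at least $1-\varepsilon$; this is possible because the average over the fixed messages is at least $1-\varepsilon$. Now $U$ and $D$ are fixed, so the input of $t_K$ depends on $K$ only through $M$, which takes at most $2^{rn}$ values. Correctly decoded values of $K$ need distinct values of $M$. So $(1-\varepsilon)\lfloor2^{(R-\delta)n}\rfloor\le2^{rn}$ for arbitrarily large $n$, which gives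 $R-\delta\le r$ for every $\delta$, hence $R\le r$.

Section 6 together with Steps 3 and 4 proves Theorem 1. $\blacksquare$

**Example (the concrete case at finite length).** For $r=4$, $\tau=\frac12$, $\gamma=\frac{29}4$, (7) reads $8\rho\le31.75\,n$. At rate $4-\frac1{64}$ we have $8\rho\ge31.875\,n-8$, and $0.125\,n>8$ once $n\ge65$. So no zero-error code of that rate exists for any $n\ge65$, while at rate $4$ itself the error probability can tend to $0$ exponentially.

## 9. The size of the gap, and the speed of the error

The bound (5) says more than Theorem 1 needs: $\mathcal I$ is $(\varepsilon_n,r,n)$-feasible for *all* $n$, and for some $\alpha>0$ we have $\varepsilon_n\le2^{-\alpha n}$ for all large $n$. So the gap lies between zero error and exponentially small error.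

As for its size, $\mathrm{Cap}_\varepsilon-\mathrm{Cap}_0\ge r-\frac{6r+\tau+\gamma}8=\frac{2r-\tau-\gamma}8$. Letting $\tau\downarrow\frac rq$ and $\gamma\downarrow2r-1+\frac1q$, this lower bound comes arbitrarily close to
$$\tfrac18\bigl(1-(r+1)2^{-r}\bigr).$$
For $r=4$ the limit is $\frac18\cdot\frac{11}{16}=\frac{11}{128}$, so that $\mathrm{Cap}_0/\mathrm{Cap}_\varepsilon\le1-\frac{11}{512}+o(1)$ as $\tau,\gamma$ tend to their limits. No optimality of these constants is claimed.

## 10. An edge of arbitrarily small capacity can be worth a fixed amount of rate

In Section 4 the missing ingredient was a node that sees all messages. We now add one, and let it speak at a tiny rate.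

**Definition ($\mathcal I^\delta$).** For an instance $\mathcal I$ with $\nu$ sources and $R>0$, move each message $X_i$ to a new node $s_i'$, with edges $s_i'\to s_i$ and $s_i'\to a$ of capacity $R$. Add a single edge $a\to b$ of capacity $\delta$, and edges $b\to w$ of capacity $\delta$ to all original nodes $w$. The graph is still acyclic.

For example, the single-edge instance $s\to t$ becomes $s'\to s\to t$ together with $s'\to a\to b$, $b\to s$ and $b\to t$.

**Theorem 3.** If $\mathcal I$ is $(\varepsilon,R)$-feasible for some $\varepsilon<1$, then $\mathcal I^\delta$ is $(0,R)$-feasible for every $\delta>0$.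

*Proof.* We may take $0<\varepsilon<1$. Let $0<\delta'<R$.

**Step 1: a short list of shifts.** We find few shifts such that every message tuple can be moved into the good set by one of them. Take an $(\varepsilon,R-\delta',n)$ code with $n$ large, $m=\lfloor2^{(R-\delta')n}\rfloor$, and messages regarded as elements of $\mathbb Z_m$. Let $G\subseteq\mathbb Z_m^\nu$ be the set of correctly decoded tuples, so $|G|\ge(1-\varepsilon)m^\nu$. Draw $\sigma_1,\dots,\sigma_\beta\in\mathbb Z_m^\nu$ independently and uniformly, with $\beta=\lfloor2^{\delta n}\rfloor$. For fixed $x$, each $x+\sigma_j$ is uniform, so $P(x+\sigma_j\notin G\text{ for all }j)\le\varepsilon^\beta$. The expected number of $x$ that no shift moves into $G$ is at most $m^\nu\varepsilon^\beta$. This is less than $1$ for large $n$, since $\log m^\nu\le\nu Rn$ while $\beta$ grows exponentially. So some fixed list satisfies: for every $x$ there is $j$ with $x+\sigma_j\in G$.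

**Step 2: the code.** Each $s_i'$ sends $x_i$ to $s_i$ and to $a$, which fits because $m\le2^{Rn}$. Node $a$ sees $x$ and sends the least suitable $j\in[2^{\delta n}]$ to $b$, which forwards it to all original nodes. Source $s_i$ now knows $x_i$ and $j$, forms the $i$-th coordinate of $x+\sigma_j$, and uses it as its message. The original nodes run the given code on $x+\sigma_j\in G$, and each terminal subtracts the relevant coordinates of $\sigma_j$ from its output. The error is zero. Since $\delta'$ was arbitrary and $n$ can be arbitrarily large, $\mathcal I^\delta$ is $(0,R)$-feasible. $\square$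

**Corollary 4.** For $\mathcal I=\mathcal I(r,\tau,\gamma)$ and $R=r$ we have $\mathrm{Cap}_0(\mathcal I^\delta)\ge r$ for every $\delta>0$. After deletion of the single edge $a\to b$, the zero-error capacity is at most $(6r+\tau+\gamma)/8<r$.

*Proof.* The first claim is Theorem 3 with Theorem 1. For the second, without $a\to b$ the node $b$ has no message and no incoming edge, so it sends constants. Then $s_i$ receives only a function of $X_i$ and a constant, so every edge leaving $s_i$ carries a function of $X_i$. The other original nodes gain only constants. All dependencies in and after (2) hold as before, and the terminals' inputs gain only constants. So Lemma 2 and Steps 1–3 of Section 8 apply verbatim. $\square$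

Thus removing an edge of arbitrarily small capacity can cost a fixed positive amount of zero-error capacity: the zero-error capacity is discontinuous in an edge capacity.

## 11. The gap is at most a factor equal to the number of sources

**Proposition 5.** For every instance with $\nu$ sources, $\mathrm{Cap}_0\ge\mathrm{Cap}_\varepsilon/\nu$.

We use the linear multicast theorem (Li–Yeung–Cai 2003; Koetter–Médard 2003): in a directed acyclic multigraph with unit-capacity edges, if every one of a set of terminals has min-cut at least $\omega$ from a node $s$, with $\omega$ an integer, then over any finite field with more elements than there are terminals, some linear code carries $\omega$ symbols from $s$ to all these terminals without error, each edge carrying one symbol.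

*Proof.* Let the instance be $(\varepsilon,R)$-feasible for some $\varepsilon<1$, with $R>0$. If no such $R$ exists there is nothing to prove.

**Step 1: every relevant cut has capacity at least $R$.** Let terminal $t$ demand source $i$. First, $t\ne s_i$: by acyclicity the inputs of $s_i$ do not depend on $X_i$, so an estimate of $X_i$ made there is right with probability at most $1/\lfloor 2^{(R-\delta)n}\rfloor$, which is below $1-\varepsilon$ for large $n$.

Take any set $S$ of nodes containing $s_i$ and not $t$, and let $c$ be the total capacity of the edges leaving $S$. Given an $(\varepsilon,R-\delta,n)$ code, fix the other messages so that the success probability over $X_i$ is at least $1-\varepsilon$. Going through the nodes outside $S$ in topological order, all values entering them are functions of the values on the edges leaving $S$, because $X_i$ does not originate outside $S$. So the output of $t$ is a function of these edge values, of which there are at most $2^{cn}$ combinations. Hence $(1-\varepsilon)\lfloor2^{(R-\delta)n}\rfloor\le2^{cn}$ for every $\delta\in(0,R)$ and arbitrarily large $n$, so $c\ge R$.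

**Step 2: multicast one source alone.** Given $\delta\in(0,R)$, choose an integer $h>|\mathcal E|/\delta$ and replace each edge $e$ by $\lfloor c_eh\rfloor$ unit-capacity edges. Each rounding loses less than one unit, so the relevant min-cuts are at least $Rh-|\mathcal E|\ge(R-\delta)h$. They are integers, so they are at least $\omega=\lceil(R-\delta)h\rceil$. Apply the multicast theorem over $\mathbb F_{2^b}$ with $2^b$ larger than the number of terminals: source $i$ alone is sent without error to all terminals demanding it, $\omega$ symbols at a time. Count this as block length $n=hb$. Edge $e$ carries $\lfloor c_eh\rfloor b\le c_en$ bits, and the source sends $\omega b\ge(R-\delta)n$ bits. This works for every large $b$.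

**Step 3: take turns.** Do this for $i=1,\dots,\nu$ in $\nu$ consecutive blocks of length $n$, skipping sources that nobody demands. In total length $\nu n$, an edge $e$ takes at most $2^{c_e\nu n}$ values, and every demanded source delivers $\lfloor2^{(R-\delta)n}\rfloor$ messages with zero error, which is rate $(R-\delta)/\nu$ at block length $\nu n$. Since $\delta\in(0,R)$ was arbitrary and $b$ can be arbitrarily large, the instance is $(0,R/\nu)$-feasible. Taking the supremum over $R$ gives the claim. $\square$
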